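# Exponents of diagonals of $\mathbb N$-rational series: exactly the dyadic rationals

## 1. The theorem: $-\tfrac14$ occurs, and exactly $\mathbb Z[\tfrac12]$ occurs

The terms "$\mathbb N$-rational", "diagonal", "binomial sum of type (5)" and "exponent" are defined in Section 2. Write $\mathbb N=\{0,1,2,\dots\}$ and $\mathbb Z[\tfrac12]=\{m/2^j: m\in\mathbb Z,\ j\in\mathbb N\}$.

**Theorem 1.** Let
$$F(x,y,z)=\frac1{1-x-y}\cdot\frac1{1-z(1+4xy)^2}.$$
It is $\mathbb N$-rational, and its diagonal coefficients
$$a_n=\sum_{k=0}^n\binom{2n}{n-k}4^{\,n-k}\binom{2k}{k}\tag{1}$$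
satisfy $a_n=16^n n^{-1/4}\bigl(\tfrac{\Gamma(1/4)}{2\pi}+o(1)\bigr)$. So $\alpha=-\frac14\notin\frac12\mathbb Z$, with $\lambda=16$ and $\beta=0$.

**Theorem 2.** The set of pairs $(\alpha,\beta)$ that occur for binomial sums of type (5) that are not eventually zero is exactly $\mathbb Z[\frac12]\times\mathbb N$. In particular $\alpha\in\mathbb Z[\frac12]$ always, and every dyadic rational occurs.

What do these say? Take a power series built from polynomials with coefficients in $\mathbb N$ by adding, multiplying and forming $1/(1-G)$. Keep only the coefficients of $x_1^n\cdots x_k^n$. The resulting sequence grows like $\lambda^n n^\alpha(\log n)^\beta$, up to a bounded oscillating factor, and we ask which powers $\alpha$ are possible. Conjecture 88 (GP) in the notes "206A Fall 2016 Combinatorics on Integer Sequences" (http://www.math.ucla.edu/%7Epak/courses/206-Fall-2016/206A-notes-fall-2016.pdf) predicts $\alpha\in\frac12\mathbb Z$.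

Theorem 1 disproves this with one explicit series in three variables. Theorem 2 gives the corrected statement: quarters, eighths, sixteenths and so on all occur, and nothing but dyadic rationals does. Thirds, for example, never occur. Theorem 2 has two halves of very different weight. That every pair occurs (Section 5) follows by iterating the trick behind Theorem 1. That no other $\alpha$ occurs (Sections 6 to 12) needs an analysis of all binomial sums at once.

## 2. $\mathbb N$-rational series, diagonals, and the meaning of $\alpha$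

**Definition ($\mathbb N$-rational).** A series $F\in\mathbb N[[x_1,\dots,x_k]]$ is $\mathbb N$-rational if it lies in the smallest class of formal power series that contains all polynomials with coefficients in $\mathbb N$ and is closed under addition, multiplication and quasi-inversion $G\mapsto 1/(1-G)=\sum_{m\ge0}G^m$, where $G$ has zero constant term.

For example $1/(1-x-y)$ is $\mathbb N$-rational (take $G=x+y$).

**Definition (diagonal, binomial sum of type (5)).** The diagonal of $F=\sum c_{i_1,\dots,i_k}x_1^{i_1}\cdots x_k^{i_k}$ is $\operatorname{diag}F=\sum_{n\ge0}c_{n,\dots,n}t^n$. A sequence $(a_n)$ is a binomial sum of type (5) if $\sum a_nt^n=\operatorname{diag}F$ for some $\mathbb N$-rational $F$ in some number $k$ of variables.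

For example $[x^ny^n]\frac1{1-x-y}=[x^ny^n](x+y)^{2n}=\binom{2n}n$, so $\binom{2n}n$ is a binomial sum of type (5).

**Definition (the triple $(\lambda,\alpha,\beta)$).** Let $(a_n)$ be not eventually zero. We write $a_n\propto C\lambda^nn^\alpha(\log n)^\beta$ if there are a real $\lambda>0$, $\alpha\in\mathbb R$, $\beta\in\mathbb N$ and a nonzero finite exponential sum $c_n=\sum_{j=1}^mC_j\omega_j^n$, with distinct $\omega_j\in\mathbb C$, $|\omega_j|=1$ and all $C_j\ne0$, such that
$$a_n=\lambda^nn^\alpha(\log n)^\beta\,(c_n+o(1)).\tag{2}$$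

The factor $c_n$ allows periodic behaviour. The series $1/(1-x^2)$ in one variable has $a_n=\frac12+\frac12(-1)^n$, so $\lambda=1$, $\alpha=\beta=0$, and $c_n$ vanishes for odd $n$.

The sum $c_n$ is bounded, and it does not tend to $0$. Indeed $\frac1N\sum_{n<N}|c_n|^2=\sum_{j,l}C_j\overline{C_l}\,\frac1N\sum_{n<N}(\omega_j\overline{\omega_l})^n\to\sum_j|C_j|^2>0$, because the inner averages tend to $0$ when $j\neq l$. Hence $(\lambda,\alpha,\beta)$ is determined by $(a_n)$. We quote one fact without proof.

**Theorem 3 (known result, quoted).** Let $\sum a_nt^n$ be the diagonal of a rational function in $\mathbb Q(x_1,\dots,x_k)$ that is regular at the origin. If $(a_n)$ is real and not eventually zero, then $a_n\propto C\lambda^nn^\alpha(\log n)^\beta$ in the above sense, with $\lambda\in\overline{\mathbb Q}$, $\alpha\in\mathbb Q$, $\beta\in\mathbb N$. In particular this holds for every binomial sum of type (5) that is not eventually zero.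

So $\alpha$ always exists and is rational. The question is which rationals it can be.

## 3. Half-integers by Laplace's method, and the sum where it breaks

In one variable the diagonal is the whole series, and the coefficients of a rational series are eventually $\sum_jP_j(n)\rho_j^n$ with polynomials $P_j$. So $\alpha$ is the largest degree of a $P_j$ among the $\rho_j$ of maximal modulus: a nonnegative integer, with $\beta=0$. For instance $1/(1-x)^2$ gives $n+1$ and $\alpha=1$.

In two variables $\binom{2n}n\sim4^n(\pi n)^{-1/2}$ gives $\alpha=-\frac12$. If $a,b$ are the diagonal sequences of $F(x)$ and $G(y)$ in disjoint sets of variables, then $a_nb_n$ is the diagonal sequence of $F(x)G(y)$. Hence $\binom{2n}n^2\sim16^n/(\pi n)$ has $\alpha=-1$. So far everything is in $\frac12\mathbb Z$.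

A sensible first approach to the conjecture is this. Expand $F$ so that $a_n$ becomes a sum of products of binomials over lattice points of a polytope of size about $n$. By Stirling each binomial contributes $n^{-1/2}$ times an exponential, and Laplace's method sums Gaussians of width $\sqrt n$, each direction contributing $n^{1/2}$. Everything seems to be a half-integer power. Let us try it on
$$a_n(c)=\sum_{k=0}^n\binom{2n}{n-k}c^{\,n-k}\binom{2k}k,\qquad c\in\{1,2,3,\dots\},$$
with $w_k=4^{-k}\binom{2k}k\sim(\pi k)^{-1/2}$; note $w_k\le1$.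

Suppose $c\le3$. With $m=n-k$ and $p=\frac c{c+4}<\frac12$ we get
$$a_n(c)=\sum_{m\le n}\binom{2n}mc^m4^{n-m}w_{n-m}=\Bigl(\tfrac{(c+4)^2}4\Bigr)^n\sum_{m\le n}\binom{2n}mp^m(1-p)^{2n-m}w_{n-m}.$$
The last sum is $E[w_{n-X}\mathbf 1_{X\le n}]$ with $X$ binomial of parameters $2n,p$. Outside $|X-2np|\le\varepsilon n$ the probability is exponentially small. Inside, $n-X$ is within $\varepsilon n$ of $(1-2p)n=\frac{4-c}{4+c}n$. Letting $\varepsilon\to0$, the sum is $\sim\bigl(\pi n\tfrac{4-c}{4+c}\bigr)^{-1/2}$. The peak is at $k$ proportional to $n$, and $\alpha=-\frac12$.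

Suppose $c\ge5$. Then $a_n(c)=c^n\binom{2n}n\sum_kq_n(k)(4/c)^kw_k$ with $q_n(k)=\binom{2n}{n-k}/\binom{2n}n\le1$ and $q_n(k)\to1$ for fixed $k$. By dominated convergence $a_n(c)\sim(4c)^n(\pi n)^{-1/2}(1-4/c)^{-1/2}$, since $\sum_k\binom{2k}kc^{-k}=(1-4/c)^{-1/2}$. The peak is at bounded $k$, and again $\alpha=-\frac12$.

Both constants blow up as $c\to4$, and at $c=4$ neither computation applies. There $c^{-k}\binom{2k}k=w_k$ has no exponential factor left. So the peak of $\binom{2n}{n-k}$, which has width $\sqrt n$, sits at the end $k=0$ of the range, and the relevant $k$ have size $\sqrt n$. The prefactor $w_k\approx k^{-1/2}$ is then neither a constant nor a power of $n$ with half-integer exponent. It is about $(\sqrt n)^{-1/2}=n^{-1/4}$. This is the exact point at which the half-integer heuristic stops working, and it is the counterexample.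

## 4. The sum $\sum_k\binom{2n}{n-k}4^{n-k}\binom{2k}k$ has exponent $-\tfrac14$

**Lemma 4.** Let $w_k\ge0$ and $w_k\sim ck^\gamma$ with $c>0$, $-1<\gamma\le0$. Then
$$4^{-n}\sum_{k=0}^n\binom{2n}{n-k}w_k\ \sim\ \frac c{2\sqrt\pi}\,\Gamma\Bigl(\frac{\gamma+1}2\Bigr)n^{\gamma/2}.$$

The lemma says that averaging against the central binomials replaces $k$ by $\sqrt n$: it halves the exponent.

**Proof.** For $0\le k\le n$ let
$$q_n(k)=\frac{\binom{2n}{n-k}}{\binom{2n}n}=\frac{n!\,n!}{(n-k)!\,(n+k)!}=\prod_{i=1}^k\frac{n-k+i}{n+i}=\prod_{i=1}^k\Bigl(1-\frac k{n+i}\Bigr),$$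
and $q_n(k)=0$ for $k>n$. Since $n+i\le2n$, we have $q_n(k)\le\exp(-\sum_{i\le k}\frac k{n+i})\le e^{-k^2/(2n)}$. If $k/\sqrt n\to x$, then $\sum_{i\le k}\frac k{n+i}$ lies between $\frac{k^2}{n+k}$ and $\frac{k^2}n$, so it tends to $x^2$, while $\sum_{i\le k}(\frac k{n+i})^2\le k^3/n^2\to0$. As $\log(1-u)=-u+O(u^2)$ for $0\le u\le\frac12$, we get $q_n(k)\to e^{-x^2}$.

Write the sum over $k\ge1$ as an integral of a step function and substitute $x\sqrt n$ for the variable:
$$n^{-(\gamma+1)/2}\sum_{k\ge1}q_n(k)w_k=\int_0^\infty\varphi_n(x)\,dx,\qquad\varphi_n(x)=n^{-\gamma/2}\,q_n(\lceil x\sqrt n\rceil)\,w_{\lceil x\sqrt n\rceil}.$$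
For each $x>0$, $\varphi_n(x)\to cx^\gamma e^{-x^2}$. There is $C$ with $w_k\le Ck^\gamma$ for $k\ge1$. Since $\gamma\le0$ and $\lceil x\sqrt n\rceil\ge x\sqrt n$, we get $\varphi_n(x)\le Cx^\gamma e^{-x^2/2}$, which is integrable because $\gamma>-1$. By dominated convergence the integral tends to $c\int_0^\infty x^\gamma e^{-x^2}dx=\frac c2\Gamma(\frac{\gamma+1}2)$. The term $k=0$ is $O(1)=o(n^{(\gamma+1)/2})$. Multiplying by $4^{-n}\binom{2n}n\sim(\pi n)^{-1/2}$ gives the claim. $\square$

**Lemma 5.** If $b_n$ are the diagonal coefficients of an $\mathbb N$-rational $F(y_1,\dots,y_d)$ and $c\in\mathbb N$, then $b_n'=\sum_{k=0}^n\binom{2n}{n-k}c^{\,n-k}b_k$ are the diagonal coefficients of the $\mathbb N$-rational series $F(y)\cdot\frac1{1-s(1+c\,y_1\cdots y_d)^2}$ in $d+1$ variables.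

**Proof.** The polynomial $s(1+cy_1\cdots y_d)^2$ has coefficients in $\mathbb N$ and zero constant term, so the product is $\mathbb N$-rational. The coefficient of $s^n$ is $F(y)(1+cy_1\cdots y_d)^{2n}=F(y)\sum_m\binom{2n}mc^m(y_1\cdots y_d)^m$. Its coefficient at $y_1^n\cdots y_d^n$ is $\sum_{m=0}^n\binom{2n}mc^mb_{n-m}$. Put $k=n-m$. $\square$

**Proof of Theorem 1.** The polynomials $x+y$ and $z(1+4xy)^2$ have coefficients in $\mathbb N$ and zero constant term, so $F$ is $\mathbb N$-rational. Since $[x^ny^n]\frac1{1-x-y}=\binom{2n}n$, Lemma 5 with $c=4$ gives (1). Next,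
$$16^{-n}a_n=4^{-n}\sum_k\binom{2n}{n-k}w_k,\qquad w_k=4^{-k}\binom{2k}k\sim\pi^{-1/2}k^{-1/2}.$$
Lemma 4 with $\gamma=-\frac12$, $c=\pi^{-1/2}$ gives $16^{-n}a_n\sim\frac1{2\pi}\Gamma(\frac14)n^{-1/4}$. In (2), $c_n$ is the nonzero constant $\Gamma(\frac14)/(2\pi)$, so $\lambda=16$, $\alpha=-\frac14$, $\beta=0$. $\blacksquare$

By hand, $a_0=1$, $a_1=2\cdot4+2=10$, $a_2=6\cdot16+4\cdot4\cdot2+6=134$. Already $134/256\approx0.523$, against $\frac{\Gamma(1/4)}{2\pi}2^{-1/4}\approx0.485$.

## 5. Every pair in $\mathbb Z[\frac12]\times\mathbb N$ occurs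

We build four kinds of sequences and multiply them.

First, iterate Lemma 5. Let $b^{(1)}_n=\binom{2n}n$ and $b^{(j+1)}_n=\sum_k\binom{2n}{n-k}4^{j(n-k)}b^{(j)}_k$. Each $b^{(j)}$ is a binomial sum of type (5). Put $w^{(j)}_n=4^{-jn}b^{(j)}_n$. Then
$$w^{(j+1)}_n=4^{-(j+1)n}\sum_k\binom{2n}{n-k}4^{j(n-k)}\,4^{jk}w^{(j)}_k=4^{-n}\sum_k\binom{2n}{n-k}w^{(j)}_k.\tag{3}$$
We have $w^{(1)}_n\sim\pi^{-1/2}n^{-1/2}$. Lemma 4, applied inductively with $\gamma=-2^{-j}\in(-1,0]$, gives $b^{(j)}_n\sim C_j4^{jn}n^{-2^{-j}}$ with $C_j>0$.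

Second, $n+1$ is the diagonal sequence of $1/(1-x)^2$; it has $\alpha=1$, $\beta=0$.

Third, $\sum_{k\le n}16^{n-k}\binom{2k}k^2$ is the diagonal sequence of
$$\frac1{(1-x_1-x_2)(1-x_3-x_4)(1-16x_1x_2x_3x_4)}.$$
Since $16^{-k}\binom{2k}k^2\sim\frac1{\pi k}$, this sum is $\sim16^n\frac{\log n}\pi$; it has $\alpha=0$, $\beta=1$.

Fourth, the diagonal of $1/(1-x)$ is the constant sequence $1$, with $\alpha=\beta=0$.

Termwise products stay in the class, by the product remark in Section 3. Given $q\in\mathbb Z[\frac12]$ and $\beta\in\mathbb N$, choose $j\ge1$ with $2^jq\in\mathbb Z$, an integer $A\ge\max(0,q)$, and $B=2^j(A-q)\in\mathbb N$. The product of $A$ copies of $n+1$, $B$ copies of $b^{(j)}$ and $\beta$ copies of the third sequence (or the constant sequence $1$, if there are no factors) is $\sim C\lambda^nn^{A-B2^{-j}}(\log n)^\beta=C\lambda^nn^q(\log n)^\beta$ with $C>0$. So every pair $(q,\beta)$ occurs. $\square$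

## 6. Counting on the scales $n^s$: a linear program for the exponent

It remains to show that $\alpha$ is always dyadic. Before the general proof, here is its mechanism in the example (1). In $16^{-n}a_n=\sum_k4^{-n}\binom{2n}{n-k}\cdot4^{-k}\binom{2k}k$ look only at those $k$ with $k\approx n^s$. There are about $n^s$ of them, and the prefactors contribute $n^{-1/2}\cdot n^{-s/2}$. The Gaussian factor, about $e^{-k^2/n}$, is harmless if $2s\le1$ and kills everything if $2s>1$. So the exponent should be
$$\max\{s-\tfrac12-\tfrac s2:\ 0\le s,\ 2s\le1\}=-\tfrac14.$$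
For $w^{(3)}_n=\sum_{k,j}4^{-n}\binom{2n}{n-k}4^{-k}\binom{2k}{k-j}4^{-j}\binom{2j}j$ put $k\approx n^{s}$, $j\approx n^{s'}$. The constraints are $2s\le1$, $2s'\le s$, the objective is $-\frac12+\frac s2+\frac{s'}2$, and the maximum is $-\frac12+\frac14+\frac18=-\frac18$, in agreement with Section 5. The exponent is the value of a linear program whose only interesting constraints have the form $2s_a\le s_b$. These force vertices with coordinates $0$ or a power of $2$.

The plan is to make this work for every $\mathbb N$-rational series. Theorem 3 helps greatly: it supplies regular asymptotics, so we may ignore factors $n^{o(1)}$, in particular logarithms. Let us fix this precisely.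

**Reduction (what has to be shown).** Let $(a_n)$ be the diagonal sequence of an $\mathbb N$-rational $F$ in $k\ge1$ variables, not eventually zero. Then $a_n\ge0$. It suffices to find $\lambda_0>0$ and $\alpha_0\in\mathbb Z[\frac12]$ with
$$\limsup_{n\to\infty}\frac{\log a_n-n\log\lambda_0}{\log n}=\alpha_0\qquad(\log0=-\infty).\tag{4}$$
Indeed, (2) holds by Theorem 3. Since $c_n+o(1)$ is bounded, $\log a_n\le n\log\lambda+\alpha\log n+\beta\log\log n+O(1)$. Since $c_n\not\to0$, there are $\delta>0$ and infinitely many $n$ with $|c_n+o(1)|\ge\delta$, and along them the reverse inequality holds up to $O(1)$. So the limsup in (4), taken with $\lambda$ in place of $\lambda_0$, equals $\alpha$, and $\limsup a_n^{1/n}=\lambda$. On the other hand (4) implies $\limsup a_n^{1/n}=\lambda_0$. Hence $\lambda=\lambda_0$, and then $\alpha=\alpha_0$.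

**Conventions.** $X\asymp Y$ means $C^{-1}Y\le X\le CY$ with $C>0$ independent of $n$ and of summation or integration variables; $C$ may change from line to line. A cone is polyhedral if it is the set of nonnegative combinations of finitely many vectors. Such cones are closed. Every point $f$ of a polyhedral cone $K$ lies in the relative interior of exactly one face $K_f$, and every face has the form $K\cap\{\psi=0\}$ with $\psi$ linear and $\psi\ge0$ on $K$. For example, $f=(1,0)$ in $K=\mathbb R_+^2$ has $K_f=\mathbb R_+\times\{0\}$ and $\psi(z)=z_2$. Finally, "homogeneous" means $\Psi(sx)=s\Psi(x)$ for $s\ge0$.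

## 7. From an $\mathbb N$-rational series to a multisum of binomials

**Step 1.** This step writes $a_n$ as a finite sum of lattice sums of products of binomials, with all variables of size $O(n)$.

Since $F\ne0$ is $\mathbb N$-rational, it is given by a finite expression tree with leaves labelled $1$ or $x_i$ and internal nodes $+$, $\times$ and $*$, where $*$ is $G\mapsto1/(1-G)$ with $G$ of zero constant term. Leaves $0$ are removed by $0+G=G$, $0\cdot G=0$, $1/(1-0)=1$; as $F\ne0$, the tree does not collapse to $0$. Let $F_\nu$ be the series at node $\nu$. It has nonnegative coefficients. Write $\mu,\rho$ for the children of $\nu$ ($\mu$ alone for a $*$ node). For $m\in\mathbb N$ the powers expand as follows: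

- at leaves: $1^m=1$, and $x_i^m$;
- at $+$ nodes: $F_\nu^m=\sum_{m'+m''=m}\binom m{m'}F_\mu^{m'}F_\rho^{m''}$;
- at $\times$ nodes: $F_\nu^m=F_\mu^mF_\rho^m$;
- at $*$ nodes: $F_\nu^m=\sum_{l\ge0}\binom{m+l-1}lF_\mu^l$, where for $m=0$ the coefficient is $1$ if $l=0$ and $0$ otherwise.

Start at the root with power $1$ and expand downwards, recording the power used at node $\nu$ as $v(\nu)$. All terms are nonnegative, so the order of summation does not matter. Reading off the coefficient of $x_1^n\cdots x_k^n$, we find that $a_n$ is the sum, over all $v:\{\text{nodes}\}\to\mathbb N$ satisfying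

- $v(\text{root})=1$,
- $v(\nu)=v(\mu)+v(\rho)$ at $+$ nodes,
- $v(\mu)=v(\rho)=v(\nu)$ at $\times$ nodes,
- $v(\nu)=0\Rightarrow v(\mu)=0$ at $*$ nodes,
- $\sum_{\text{leaves }x_i}v=n$ for each $i$,

of $\prod_+\binom{v(\mu)+v(\rho)}{v(\mu)}\prod_*\binom{v(\nu)+v(\mu)-1}{v(\mu)}$ (a $*$ node with $v(\nu)=v(\mu)=0$ has factor $1$). For $1/(1-x-y)$ the root is a $*$ node with $v=1$, its child $+$ has $v=2n$, the leaves have $v=n$, and the product is $\binom{2n}n\binom{2n}{2n}=\binom{2n}n$.

Next, boundedness. Let $\deg(\nu)$ be the sum of $v$ over the variable leaves at or below $\nu$. If $F_\nu$ has zero constant term, then $v(\nu)\le\deg(\nu)$. We prove this by induction. For leaves $x_i$ it is an equality. At a $+$ node both children have zero constant term, and we add. At a $\times$ node at least one child, say $\mu$, has zero constant term, and $v(\nu)=v(\mu)\le\deg(\mu)\le\deg(\nu)$. Leaves $1$ and $*$ nodes have constant term $1$ and are not concerned. So the child of a $*$ node has $v\le kn$. At $+$ and $\times$ nodes the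 children have values at most that of the parent. Going down from the root, all $v(\nu)\le\max(1,kn)=kn$ for $n\ge1$.

To remove the implication at $*$ nodes, split according to the set $Z$ of $*$ nodes with $v(\nu)=0$. For $\nu\in Z$ impose $v(\nu)=v(\mu)=0$. For a $*$ node $\nu\notin Z$ introduce $v'(\nu)\in\mathbb N$ with $v(\nu)=v'(\nu)+1$; its factor is $\binom{v'(\nu)+v(\mu)}{v(\mu)}$. Hence, for $n\ge1$, $a_n$ is a finite sum over $Z$ of sums
$$\sum_{v\in\mathbb N^D,\ Mv=r+nf}\ \prod_i\binom{v_{p_i}+v_{q_i}}{v_{p_i}},\qquad p_i\ne q_i,\tag{5}$$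
with an integer matrix $M$ and integer vectors $r,f$. Here $f\ne0$ because of the leaf-sum equations, and all solutions have size $O(n)$.

## 8. Restricting to the face that contains $f$

**Step 2.** This step removes variables that stay bounded, so that $f$ becomes a relative interior point, and it applies Stirling's formula.

Consider one sum (5) that has solutions for infinitely many $n$; the others vanish for large $n$. Then $\{x\in\mathbb R_+^D:Mx=0\}=\{0\}$. Otherwise this rational cone contains a nonzero integer vector, and adding its multiples to a solution gives infinitely many solutions for one $n$, contradicting the size bound. Let $K=M(\mathbb R_+^D)$, a closed polyhedral cone. Since $(r+nf)/n=M(v/n)\in K$ for infinitely many $n$, its limit $f$ is in $K$. Let $K_f$ be the face with $f$ in its relative interior, $\psi$ a functional with $\psi\ge0$ on $K$ and $K\cap\{\psi=0\}=K_f$, and $I=\{p:\psi(Me_p)=0\}$.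

If $z=Mx$ with $x\ge0$ and $\psi(z)=0$, then $\sum_px_p\psi(Me_p)=0$ has nonnegative terms, so $x_p=0$ for $p\notin I$. Hence $K_f=M(\mathbb R_+^I)$. As $f\neq0$, $I\ne\emptyset$. Each solution $v$ satisfies $\psi(Mv)=\psi(r)+n\psi(f)=\psi(r)$, that is,
$$\sum_{p\notin I}\psi(Me_p)v_p=\psi(r)\quad\text{with all }\psi(Me_p)>0.$$
So $(v_p)_{p\notin I}$ takes only finitely many values $\kappa$. As an example, for $1/(1-x)$ the unknowns are $v(\text{root}),v',v(x)$ with $v(\text{root})=1$, $v(\text{root})-v'=1$, $v(x)=n$, so $f=(0,0,1)$. With $\psi(z)=2z_1-z_2$ we get $\psi(Me_p)=1,1,0$. Hence $I=\{x\}$, and $v(\text{root})+v'=\psi(r)=1$ bounds the other two.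

Fix $\kappa$. A binomial with no index in $I$ is a constant. One with exactly one index $p\in I$ becomes $\binom{v_p+j}j\asymp(1+v_p)^j$ with fixed $j\in\mathbb N$. Let $Q$ be the set of binomials with both indices in $I$. For these use Stirling in the form $m!\asymp(1+m)^{1/2}m^me^{-m}$, $m\in\mathbb N$, $0^0=1$, which gives
$$\binom{a+b}a\asymp\Bigl(\frac{1+a+b}{(1+a)(1+b)}\Bigr)^{1/2}e^{h(a,b)},\qquad h(a,b)=(a+b)\log(a+b)-a\log a-b\log b,$$
with $0\log0=0$. From now on $M$ is the matrix restricted to the columns in $I$, $r$ is the new right-hand side (the old $r$ minus the contribution of $\kappa$), and $K=M(\mathbb R_+^I)$. The subsum for the given $Z,\kappa$ is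
$$S_n\asymp\sum_{v\in\mathbb N^I,\ Mv=r+nf}U(v)e^{\Phi(v)},\quad U(x)=\prod_m(1+\ell_m(x))^{e_m/2},\quad\Phi(x)=\sum_{i\in Q}h(x_{p_i},x_{q_i}),\tag{6}$$
where $e_m\in\mathbb Z$ and each $\ell_m$ is a coordinate or a sum of two coordinates. Moreover $f\in\operatorname{relint}K$ and $\{x\in\mathbb R_+^I:Mx=0\}=\{0\}$. By compactness of the unit sphere in $\mathbb R_+^I$, the latter gives
$$|x|\le C|Mx|\qquad(x\in\mathbb R_+^I).\tag{7}$$
For large $n$, $a_n$ is a finite sum of such $S_n$. Discard those with solutions for only finitely many $n$.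

## 9. Duality turns the exponential factor into quadratic and linear penalties

**Step 3.** This step extracts the exponential rate $\lambda_S^n$ from (6) and shows that what remains is a penalty of an explicit form: terms $L^2/(1+N)$ with linear forms $L,N$, and linear terms. For (1) this penalty is the factor $e^{-k^2/n}$ of Section 6.

*The entropy function.* We have $h(a,b)=\inf_{0<\theta<1}\bigl[a\log\frac1\theta+b\log\frac1{1-\theta}\bigr]$. For $a,b>0$ the minimum is at $\theta=\frac a{a+b}$, and for $a=0$ or $b=0$ both sides are $0$. So $h$ is concave (an infimum of linear functions) and nondecreasing in each variable (the coefficients are positive). It is also continuous and homogeneous, and $h(0,b)=h(a,0)=0$.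

*The rate.* For $z\in K$ let $V(z)=\max\{\Phi(x):x\in\mathbb R_+^I,\ Mx=z\}$; by (7) the set is compact. $V$ is finite, concave and homogeneous on $K$. As $f\in\operatorname{relint}K$, there is a supergradient $y$ at $f$ (Rockafellar, *Convex Analysis*, Thm 23.4): $V(z)\le V(f)+y\cdot(z-f)$ for $z\in K$. With $z=sf$ this reads $(s-1)(V(f)-y\cdot f)\le0$ for all $s\ge0$, so $V(f)=y\cdot f$, and hence $V(z)\le y\cdot z$ on $K$. Put $\log\lambda_S:=V(f)$, $\gamma:=M^Ty$ and
$$\Psi(x)=\gamma\cdot x-\Phi(x)=y\cdot Mx-\Phi(x)\ \ge\ V(Mx)-\Phi(x)\ \ge\ 0\qquad(x\in\mathbb R_+^I).$$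
$\Psi$ is convex, continuous and homogeneous. If $Mv=r+nf$, then $\gamma\cdot v=y\cdot r+nV(f)$, so
$$e^{\Phi(v)}=e^{y\cdot r}\lambda_S^n\,e^{-\Psi(v)}.\tag{8}$$
The zero set $\mathcal Z=\{\Psi=0\}$ is a closed convex cone. It contains a maximizer $x^f$ for $V(f)$, which has $Mx^f=f$, so $x^f\neq0$.

*The support of $\mathcal Z$.* Let $x^*\in\operatorname{relint}\mathcal Z$ and let $J$ be the set of its nonzero coordinates. If $z\in\mathcal Z$, then $z$ lies in the linear span of the cone $\mathcal Z$, so $x^*-\varepsilon z\in\mathcal Z\subset\mathbb R_+^I$ for small $\varepsilon>0$. Hence $z_p=0$ for $p\notin J$.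

*No pair in $Q$ has exactly one index in $J$.* Suppose $\{p,q\}$ is such a pair with $q\in J$, $p\notin J$. Passing from $x^*$ to $x^*+\varepsilon e_p$, no term of $\Phi$ decreases, and the term of this pair grows from $0$ to $h(\varepsilon,x_q^*)\ge\varepsilon\log(x_q^*/\varepsilon)$, because $h(a,b)=a\log\frac{a+b}a+b\log\frac{a+b}b\ge a\log\frac ba$. So $\Psi(x^*+\varepsilon e_p)\le\varepsilon\gamma_p-\varepsilon\log(x^*_q/\varepsilon)<0$ for small $\varepsilon>0$, contradicting $\Psi\ge0$.

So $Q=Q_J\sqcup Q_{J^c}$ and $\Psi(x)=\Psi_J(x_J)+\Psi_{J^c}(x_{J^c})$, where $J^c=I\setminus J$.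

*The part $\Psi_J$.* For $p\in J$, all pairs in $Q$ that contain $p$ lie in $J$, so $\Psi$ is differentiable in $x_p$ at $x^*$. As $x_p^*>0$ and $x^*$ minimizes $\Psi$, $\partial_p\Psi(x^*)=0$. Since $\partial_ah=\log\frac{a+b}a$, with $\theta_i=\frac{x^*_{p_i}}{x^*_{p_i}+x^*_{q_i}}\in(0,1)$ this says
$$\gamma_p=\sum_{i\in Q_J:\,p_i=p}\log\frac1{\theta_i}+\sum_{i\in Q_J:\,q_i=p}\log\frac1{1-\theta_i}.$$
Hence $\Psi_J=\sum_{i\in Q_J}D_i$, where with $a=x_{p_i}$, $b=x_{q_i}$, $N_i=a+b$,
$$D_i=a\log\frac1{\theta_i}+b\log\frac1{1-\theta_i}-h(a,b)=N_i\,\mathrm{KL}\Bigl(\frac a{N_i}\Big\|\theta_i\Bigr)\qquad(D_i=0\text{ if }N_i=0),$$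
and $\mathrm{KL}(\rho\|\theta)=\rho\log\frac\rho\theta+(1-\rho)\log\frac{1-\rho}{1-\theta}$. We need
$$2(\rho-\theta)^2\le\mathrm{KL}(\rho\|\theta)\le\frac{(\rho-\theta)^2}{\theta(1-\theta)}.$$
The left inequality (Pinsker) holds because in $\rho$ the function $\mathrm{KL}$ vanishes to first order at $\theta$ and has second derivative $\frac1{\rho(1-\rho)}\ge4$. The right one follows from $\log u\le u-1$, which gives $\mathrm{KL}\le\rho\frac{\rho-\theta}\theta-(1-\rho)\frac{\rho-\theta}{1-\theta}=\frac{(\rho-\theta)^2}{\theta(1-\theta)}$. So with the linear form $L_i=x_{p_i}-\theta_iN_i$ we have $D_i\asymp L_i^2/N_i$ (both sides read as $0$ if $N_i=0$), and $|L_i|\le N_i$.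

*The part $\Psi_{J^c}$.* For $x'\in\mathbb R_+^{J^c}$ we have $\Psi_{J^c}(x')=\Psi(0,x')\ge0$. If it is $0$, then $(0,x')\in\mathcal Z$ has support in $J$, so $x'=0$. By homogeneity, continuity and compactness, $\Psi_{J^c}(x')\asymp\sum_{p\in J^c}x'_p$.

*Result.* Let
$$G(x)=\sum_{i\in Q_J}\frac{L_i(x)^2}{1+N_i(x)}+\sum_{p\in J^c}x_p.\tag{9}$$
On integer points either $N_i=0$ (and then $L_i=0$) or $N_i\ge1$, so $N_i$ may be replaced by $1+N_i$, and there are $\tau_2\ge\tau_1>0$ with $\tau_1G\le\Psi\le\tau_2G$ on $\mathbb N^I$. With (6) and (8),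
$$C^{-1}T_{\tau_2}(n)\le\lambda_S^{-n}S_n\le C\,T_{\tau_1}(n),\qquad T_\tau(n)=\sum_{v\in\mathbb N^I,\,Mv=r+nf}g_\tau(v),\quad g_\tau=Ue^{-\tau G}.\tag{10}$$
The two bounds have different $\tau$. This will not matter, since the exponent of $T_\tau(n)$ turns out not to depend on $\tau$.

## 10. From the lattice sum to an integral over $P_n$

**Step 4.** This step replaces the sum over lattice points, with its shift $r$, by an integral over the clean polytope $Mx=nf$, $x\ge0$.

*Slow variation of $g_\tau$.* On $\mathbb R_+^I$ the gradient of $\frac{L_i^2}{1+N_i}$ is $\frac{2L_i\nabla L_i}{1+N_i}-\frac{L_i^2\nabla N_i}{(1+N_i)^2}$, which is bounded because $|L_i|\le N_i$. So $G$ is Lipschitz. Each ratio $\frac{1+\ell_m(x')}{1+\ell_m(x)}$ is bounded if $|x-x'|\le R$. Hence for every $R$ there is $C$ with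
$$g_\tau(x')\le C\,g_\tau(x)\qquad\text{whenever }x,x'\in\mathbb R_+^I,\ |x-x'|\le R.\tag{11}$$

*Notation.* Let $H=\ker M\subset\mathbb R^I$, $d=\dim H$, $\Gamma=H\cap\mathbb Z^I$ (a lattice of full rank in $H$, as $M$ is an integer matrix), $\Lambda_n=\{v\in\mathbb Z^I:Mv=r+nf\}$ and $\mathcal N=\{n\ge1:\Lambda_n\ne\emptyset\}$. The set $\mathcal N$ is infinite, since $S_n$ was not discarded. For $n\in\mathcal N$, $\Lambda_n$ is a coset of $\Gamma$. Since $r+nf$ (for $n\in\mathcal N$) and $f$ are in the image of $M$, $r=Mx^r$ for some $x^r\in\mathbb R^I$. Since $\operatorname{relint}M(\mathbb R_+^I)=M(\mathbb R_{>0}^I)$ (Rockafellar, Thm 6.6), $f=Mu$ with all $u_p>0$. Let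
$$P_n=\{x\in\mathbb R_+^I:Mx=nf\},\qquad P_n^r=\{x\in\mathbb R_+^I:Mx=r+nf\}.$$
By (7) their points have size $O(n)$. Measures on translates of $H$ are $d$-dimensional Lebesgue measure (counting measure if $d=0$).

**Claim 6.** For large $n\in\mathcal N$, $T_\tau(n)\asymp\mathcal I_\tau(n):=\int_{P_n}g_\tau\,dx$.

**Proof.** *Upper bound for $T_\tau$.* For $v\in\Lambda_n\cap P_n^r$ let $x=(1-\frac Bn)(v-x^r)+Bu$. Then $Mx=(n-B)f+Bf=nf$. Choose $B$ so large that $Bu_p\ge1+|x^r|$ for all $p$. For $n\ge B$ all coordinates of $x$ are $\ge1$. Moreover $x-v=-\frac Bnv-(1-\frac Bn)x^r+Bu$ is bounded, say $|x-v|\le R$, because $|v|=O(n)$. So the unit ball of $x+H$ around $x$ lies in $P_n$, and by (11) $g_\tau(v)\le C\int_{\text{ball}}g_\tau$. A point of $P_n$ in the ball belonging to $v$ is within $R+1$ of the integer point $v$, so it lies in boundedly many of these balls. Summing over $v$ gives $T_\tau(n)\le C\mathcal I_\tau(n)$.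

*Lower bound.* For $x\in P_n$ let $x'=(1-\frac Bn)x+Bu+x^r$. Then $Mx'=r+nf$, and for fixed large $B$ all coordinates of $x'$ exceed the covering radius $\varrho$ of $\Gamma$ in $H$. As $\Lambda_n$ is a coset of $\Gamma$, there is $v\in\Lambda_n$ with $|v-x'|\le\varrho$; hence $v\ge0$, $v\in P_n^r$, and $|v-x|\le R$ for a fixed $R$, since $|x|=O(n)$. So by (11) $g_\tau(x)\le C\sum_{v\in\Lambda_n\cap P_n^r,\,|v-x|\le R}g_\tau(v)$. Integrate over $x\in P_n$: each $v$ is used by a set of $x$ of bounded measure, so $\mathcal I_\tau(n)\le C\,T_\tau(n)$. $\square$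

## 11. The exponent of $\mathcal I_\tau(n)$ is the value of a linear program

**Step 5.** This step chooses coordinates in which every linear form is comparable to a single coordinate, and then passes to logarithms, as in Section 6.

*Simplicial coordinates.* Let $\mathcal C=\{x\in\mathbb R_+^I:Mx=s(x)f\text{ for some }s(x)\ge0\}$. As $f\ne0$, $s$ is well defined and linear. $\mathcal C$ is a pointed polyhedral cone. It contains a neighbourhood of $u$ in the space $M^{-1}(\mathbb Rf)$, because $u>0$ and $s(u)=1$, so it has dimension $d+1$. By (7), $s>0$ on $\mathcal C\setminus\{0\}$. Cut $\mathcal C$ by the hyperplanes $L_i=0$ ($i\in Q_J$; those $L_i$ that vanish identically on $\operatorname{span}\mathcal C$ cut nothing), and triangulate the full-dimensional pieces into finitely many simplicial $(d+1)$-dimensional cones $\sigma$ with disjoint interiors. They cover $\mathcal C$, since their union is closed and contains the dense set of points of $\mathcal C$ off the hyperplanes. Let $\sigma$ have generators $u_0,\dots,u_d$ with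 $s(u_j)=1$. Writing $x=\sum t_ju_j$,
$$P_n\cap\sigma=\{t\ge0,\ \textstyle\sum_jt_j=n\},$$
and the measure is a constant times Lebesgue measure in any $d$ of the $t_j$.

Each form $\ell$ among $\ell_m,N_i,L_i,x_p$ has weakly constant sign on $\sigma$: the forms $\ell_m,N_i,x_p$ are $\ge0$ on the orthant, and for $L_i$ this is why we cut. So $|\ell(x)|=\sum_jt_j|\ell(u_j)|\asymp\sum_{j:\ell(u_j)\ne0}t_j$. Let $S_m,B_i,A_i$ be the sets $\{j:\ell(u_j)\ne0\}$ for $\ell_m,N_i,L_i$, and let $E$ be the union of these sets for $x_p$, $p\in J^c$. Then $S_m,B_i\ne\emptyset$, since $\ell_m$ and $N_i$ are positive at $u\in\mathcal C$ and so not identically $0$ on $\operatorname{span}\mathcal C=\operatorname{span}\sigma$. Also $A_i\subset B_i$, as $|L_i|\le N_i$.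

*Ordering.* Split further by the order of the $t_j$. After relabelling by a permutation $\pi$ (the index sets are relabelled too), $t_0\le\dots\le t_d$. Then $t_d\in[\frac n{d+1},n]$ and $\sum_{j\in S}t_j\asymp t_{\max S}$. Put $\hat m=\max S_m$, $b_i=\max B_i$, and $a_i=\max A_i$ if $A_i\ne\emptyset$. Up to constant factors, and with suitable constants $\tau'>0$ (one for each bound), the integral of $g_\tau$ over the piece $(\sigma,\pi)$ is bounded above and below by
$$\int_{0\le t_0\le\dots\le t_{d-1}\le t_d=n-\sum_{j<d}t_j}\ \prod_m(1+t_{\hat m})^{e_m/2}\exp\Bigl(-\tau'\Bigl[\sum_{i:A_i\ne\emptyset}\frac{t_{a_i}^2}{1+t_{b_i}}+\sum_{j\in E}t_j\Bigr]\Bigr)dt_0\cdots dt_{d-1}\tag{12}$$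
(for $d=0$ this is the value of the integrand at $t_0=n$). The corresponding polytope and objective are
$$\mathcal P_{\sigma,\pi}=\{0\le s_0\le\dots\le s_d=1,\ \ 2s_{a_i}\le s_{b_i}\ (A_i\ne\emptyset),\ \ s_j=0\ (j\in E)\},\qquad\omega(s)=\sum_{j<d}s_j+\sum_m\frac{e_m}2s_{\hat m}.$$

In the model sum (1), where the weight $4^{n-k}$ only changes the linear part of $\Psi$, one has $d=1$ and the cone $0\le k\le n$ with generators $(n,k)=(1,1)$ and $(1,0)$, so $k=t_0$, $n=t_0+t_1$. The binomial $\binom{2n}{n-k}$ has $L=-k$, $N=2n$, and $\binom{2k}k$ has $L=0$. For the order $t_0\le t_1$ the constraint is $2s_0\le s_1=1$, and $\omega=s_0-\frac12s_0+\frac12-\frac12-\frac12$, with maximum $-\frac14$. In the other order $L$ is comparable to the largest coordinate, the constraint reads $2s_1\le s_1=1$, and the polytope is empty.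

**Claim 7.** If $\mathcal P_{\sigma,\pi}\ne\emptyset$, then (12) equals $n^{\max\omega+o(1)}$ for every $\tau'>0$. If $\mathcal P_{\sigma,\pi}=\emptyset$, then (12) is $O(n^{-A})$ for all $A$.

**Proof.** *Upper bound.* The part of the domain where the bracket exceeds $\log^2n$ contributes at most $n^{O(1)}e^{-\tau'\log^2n}$, which is $O(n^{-A})$ for all $A$. On the rest put $s_j=\log(1+t_j)/\log n$, $n\ge3$. Then $0\le s_0\le\dots\le s_d$ and $s_d=1+O(\frac1{\log n})$. With $a=a_i$, $b=b_i$ we have $t_a^2\le\log^2n\,(1+t_b)$, so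
$$(1+t_a)^2\le2+2t_a^2\le4\log^2n\,(1+t_b),\qquad\text{hence}\qquad2s_a\le s_b+O\Bigl(\frac{\log\log n}{\log n}\Bigr).$$
For $j\in E$, $t_j\le\log^2n$, so $s_j=O(\frac{\log\log n}{\log n})$; here $\log\log n$ may be read as $1+\log\log n$. Since $dt_j=(1+t_j)\,d\log(1+t_j)$ and $\log(1+t_j)\in[0,\log(n+1)]$, this part of (12) is at most $(\log(n+1))^d\sup n^{\omega(s)}$, with the supremum over the set $\mathcal P^\varepsilon$ obtained from $\mathcal P_{\sigma,\pi}$ by relaxing to $|s_d-1|\le\varepsilon$, $2s_{a_i}\le s_{b_i}+\varepsilon$, $s_j\le\varepsilon$ ($j\in E$), for some $\varepsilon=\varepsilon_n\to0$. The sets $\mathcal P^\varepsilon$ are compact and decrease to $\mathcal P_{\sigma,\pi}$. So $\max_{\mathcal P^\varepsilon}\omega\to\max_{\mathcal P_{\sigma,\pi}}\omega$ if $\mathcal P_{\sigma,\pi}\neq\emptyset$, and $\mathcal P^\varepsilon$ is eventually empty if $\mathcal P_{\sigma,\pi}=\emptyset$. This proves the second statement. The upper bound in the first also follows, once the lower bound below shows that the $O(n^{-A})$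 part is negligible.

*Lower bound.* Let $s\in\mathcal P_{\sigma,\pi}$ maximize $\omega$, and let $\eta=\frac1{4(d+1)^2}$. Take
$$t_j\in[(2j+1)\eta n^{s_j},\ (2j+2)\eta n^{s_j}]\qquad(j<d).$$
Since $s_j\le s_{j+1}$, we have $t_0\le\dots\le t_{d-1}$. Also $t_{d-1}\le2d\eta n\le\frac n2$ and $\sum_{j<d}t_j\le2d^2\eta n\le\frac n2$, so $t_d=n-\sum_{j<d}t_j\ge\frac n2\ge t_{d-1}$. The box lies in the domain and has volume $\asymp n^{\sum_{j<d}s_j}$. On it $1+t_j\asymp n^{s_j}$ for all $j\le d$. So $t_{a_i}^2/(1+t_{b_i})=O(n^{2s_{a_i}-s_{b_i}})=O(1)$, and $t_j=O(1)$ for $j\in E$ (here $j\ne d$, because $s_d=1$). The exponential factor is bounded below, and (12) is at least a positive constant times $n^{\omega(s)}$. $\square$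

*Some $\mathcal P_{\sigma,\pi}$ is nonempty.* The point $x^f$ of Step 3 is in $\mathcal C$ with $s(x^f)=1$. Since $\Psi(x^f)=0$ is a sum of the terms $D_i(x^f)\ge0$ and $\Psi_{J^c}\ge0$, all of these vanish. Hence $L_i(x^f)=0$ for $i\in Q_J$, and $x^f_p=0$ for $p\in J^c$. The point lies in some $\sigma$, say $x^f=\sum t_ju_j$ with $\sum t_j=1$. By the comparison of forms, $t_j=0$ for $j\in A_i$ and for $j\in E$. Order the $t_j$ increasingly and put $s_j=1$ if $t_j>0$, $s_j=0$ otherwise. Then $0\le s_0\le\dots\le s_d=1$, $s_{a_i}=0$ whenever $A_i\ne\emptyset$, and $s_j=0$ for $j\in E$, so $s\in\mathcal P_{\sigma,\pi}$.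

Summing over the finitely many pieces, with
$$\alpha_S:=\max_{(\sigma,\pi):\,\mathcal P_{\sigma,\pi}\ne\emptyset}\ \max_{\mathcal P_{\sigma,\pi}}\omega,$$
we get $\mathcal I_\tau(n)=n^{\alpha_S+o(1)}$ for every $\tau>0$. By (10), for both $\tau_1$ and $\tau_2$, and Claim 6,
$$S_n=\lambda_S^n\,n^{\alpha_S+o(1)}\quad(n\to\infty\text{ in }\mathcal N),\qquad S_n=0\quad(n\notin\mathcal N).\tag{13}$$

## 12. Vertices have coordinates $0$ or $2^m$

**Step 6.** This step shows that $\alpha_S$ is dyadic.

The linear function $\omega$ attains its maximum over the nonempty bounded polyhedron $\mathcal P_{\sigma,\pi}$ at a vertex $s$, and a vertex is the unique solution of the system of its active equations (the constraints that hold with equality there). Each active equation has one of the forms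
$$s_d=1,\qquad s_j=0,\qquad s_j=s_{j+1},\qquad2s_a=s_b,$$
where $2s_a=s_b$ with $a=b$ means $s_a=0$. Form the graph on $\{0,\dots,d\}$ whose edges are the active equations in two different variables. In the component of $d$, start from $s_d=1$ and move along edges: each step keeps the value, doubles it or halves it. So every $s_j$ there is $2^m$ with $m\in\mathbb Z$. Let $W$ be any other component. Replacing $s_j$ by $2s_j$ for all $j\in W$ preserves every active equation, since those that involve $W$ involve only $W$ and are homogeneous. Uniqueness forces $2s_j=s_j$, so $s_j=0$ on $W$. Thus all $s_j\in\{0\}\cup\{2^m:m\in\mathbb Z\}$. As $e_m\in\mathbb Z$, $\omega(s)\in\mathbb Z[\frac12]$, and so $\alpha_S\in\mathbb Z[\frac12]$.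

**Step 7.** This step assembles the pieces and finishes the proof of Theorem 2.

For large $n$, $a_n$ is a finite sum of nonnegative sums $S_n$ as in (13), and at least one is present, since $(a_n)$ is not eventually zero. Let $\lambda_0=\max\lambda_S$ and $\alpha_0=\max\{\alpha_S:\lambda_S=\lambda_0\}\in\mathbb Z[\frac12]$. By (13), $a_n\le\lambda_0^nn^{\alpha_0+o(1)}$ for all large $n$. For a maximizing $S$, $a_n\ge S_n=\lambda_0^nn^{\alpha_0+o(1)}$ along its infinite set $\mathcal N$. This is (4), so by the reduction in Section 6, $\alpha=\alpha_0\in\mathbb Z[\frac12]$. By Theorem 3, $\beta\in\mathbb N$. Hence every pair that occurs lies in $\mathbb Z[\frac12]\times\mathbb N$, and by Section 5 every such pair occurs. $\blacksquare$
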